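
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Non-artinian simple von Neumann regular rings\\ with only one simple module}


\begin{abstract}
We show that there are simple von Neumann regular rings that are not right artinian, whose right ideals are all countably generated, and whose simple right modules are all isomorphic. The examples are skew group rings $F*G$, where $G$ is any countably infinite locally finite group and $F$ is a suitable field, which can be chosen of cardinality $2^{\aleph_0}$. The field is built like an algebraic closure: one keeps adjoining solutions of systems of linear equations whose operators are the elements of the skew group ring. The simple modules can moreover be made injective. We also characterize the fields $F$ that work for a given $G$, determine the groups $G$ that can occur, and find the least cardinality of a ring of this kind.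
\end{abstract}

\section{The question and the answer}

Rings are associative with unit $1\neq 0$, modules are unital, and \emph{field} means commutative field. A ring $R$ is \emph{von Neumann regular} if for every $a\in R$ there is $x\in R$ with $axa=a$. The following condition on a ring $R$ appears in \cite{NALG}:
\begin{itemize}
\item[(Ib)] $R$ is a simple von Neumann regular ring, all right ideals of $R$ are countably generated, and all simple right $R$-modules are isomorphic.
\end{itemize}
A matrix ring $M_n(D)$ over a skew field $D$ satisfies (Ib): its right ideals are even finitely generated, and up to isomorphism its only simple right module is the space of rows of length $n$. These are the right artinian examples. The question posed in \cite{NALG}, where it is stated that no non-artinian examples are known, is whether there are any others: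
\begin{quote}
\emph{Is there a simple von Neumann regular ring $R$ such that}
\begin{enumerate}
\item[(1)] \emph{$R$ is not right artinian;}
\item[(2)] \emph{all right ideals of $R$ are countably generated;}
\item[(3)] \emph{all simple right $R$-modules are isomorphic?}
\end{enumerate}
\end{quote}
Below, \emph{non-artinian} means not right artinian, as in (1).

A first guess might well be no. The obvious non-artinian candidates satisfying (2) are unions of increasing sequences of larger and larger matrix rings. To specify a maximal one-sided ideal of such a union one makes a choice at every level, and there is no evident reason why all these infinite sequences of choices should give the same simple module. For small rings the guess is correct, by a known result quoted with the question \cite{NALG}: if $R$ is simple von Neumann regular, not right artinian, and $\operatorname{card}(R)<2^{\aleph_0}$, then $R$ has uncountably many non-isomorphic simple right modules. Nevertheless the answer is yes, in ZFC.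

For a group $G$ acting on a field $F$ by automorphisms, the \emph{skew group ring} $F*G$ is the left $F$-vector space with basis $G$ and multiplication $(ag)(bh)=a\,g(b)\,gh$ for $a,b\in F$ and $g,h\in G$. A group is \emph{locally finite} if its finitely generated subgroups are finite.

\begin{theorem}\label{thm:main}
Let $G$ be a countably infinite locally finite group acting faithfully on a field $F_0$. There is a field $F\supseteq F_0$ with $|F|\le |F_0|^{\aleph_0}$ and with a $G$-action extending the given one, such that $R=F*G$ has the following properties:
\begin{enumerate}
\item[(i)] $R$ is simple and von Neumann regular;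
\item[(ii)] $R$ is neither right nor left artinian;
\item[(iii)] all right ideals and all left ideals of $R$ are countably generated;
\item[(iv)] all simple right $R$-modules are isomorphic, and all simple left $R$-modules are isomorphic;
\item[(v)] the simple right module and the simple left module are injective; that is, $R$ is a right and left V-ring.
\end{enumerate}
\end{theorem}

Faithful actions exist for every $G$: for any field $k$, let $G$ act on $k(x_g : g\in G)$ by $h(x_g)=x_{hg}$ and trivially on $k$.

\begin{corollary}\label{cor:card}
The least cardinality of a non-artinian ring satisfying \textup{(Ib)} is exactly $2^{\aleph_0}$. For every cardinal $\kappa=\kappa^{\aleph_0}\ge 2^{\aleph_0}$ and every characteristic there is such a ring of cardinality $\kappa$.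
\end{corollary}

In particular, the bound $\operatorname{card}(R)<2^{\aleph_0}$ in the known result above is sharp.

\medskip
\noindent\textbf{The idea.} The ring $F*G$ acts on $F$: the element $r=\sum a_g g$ is the operator $u\mapsto \sum a_g\,g(u)$. A left ideal is thus a system of homogeneous linear equations in one unknown $u\in F$. The module $F$ is simple, and it is, up to isomorphism, the only simple left module precisely when every system given by a proper left ideal has a nonzero solution in $F$ (Lemma~\ref{lem:max}). This is a closedness condition on $F$, and we reach it in the way one reaches an algebraic closure, by adjoining solutions and iterating. Two features make this work. First, a solution can always be adjoined: one takes a polynomial ring whose variables form a basis of the module that the system presents, and then its fraction field. Second, every left ideal is countably generated, so a system over the final field is equivalent to a countable one, and the countably many coefficients of the latter already lie in an earlier stage, provided that there are $\omega_1$ stages. Thus property (2), which the question demands of the ring, is also what makes the construction close up. Solving inhomogeneous systems as well gives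 (v).

Section~\ref{sec:skew} collects what holds for every faithful action of a countably infinite locally finite group, namely everything except (iv) and (v). Section~\ref{sec:example} treats one system of equations by hand. Sections~\ref{sec:solve} and~\ref{sec:construct} prove Theorem~\ref{thm:main} and Corollary~\ref{cor:card}. Section~\ref{sec:criterion} characterizes the fields $F$ for which (iv) holds, and Section~\ref{sec:groups} shows that no other groups can occur.

\section{Skew group rings of locally finite groups}\label{sec:skew}

Let $G$ act on a field $F$ and let $R=F*G$. A left $R$-module is an $F$-vector space $M$ with a $G$-action by additive maps satisfying $g(am)=g(a)\,g(m)$ for $a\in F$, $m\in M$. In particular $F$ is a left $R$-module. It is simple, because its submodules are $F$-subspaces of $F$. For $u\in F$ put $\operatorname{ann}_R(u)=\{r\in R: ru=0\}$; this is a proper left ideal if $u\ne0$.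

\begin{lemma}\label{lem:max}
Let $L$ be a maximal left ideal of $R=F*G$. The following are equivalent: $R/L\cong F$; $L=\operatorname{ann}_R(u)$ for some $0\neq u\in F$; $Lu=0$ for some $0\ne u\in F$. Consequently all simple left $R$-modules are isomorphic if and only if every maximal left ideal annihilates some nonzero element of $F$.
\end{lemma}

\begin{proof}
If $R/L\cong F$ and $1+L$ corresponds to $u$, then $u\ne0$ and $L=\operatorname{ann}_R(u)$, so $Lu=0$. Conversely, if $Lu=0$ with $u\neq 0$, then $L\subseteq\operatorname{ann}_R(u)\neq R$, so $L=\operatorname{ann}_R(u)$ by maximality, and $R/L\cong Ru=F$ since $F$ is simple. The last statement follows because every simple left module is isomorphic to some $R/L$ with $L$ maximal, and $F$ is simple.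
\end{proof}

The question concerns right modules, while $F$ is a left module. The next lemma shows that this does not matter.

\begin{lemma}\label{lem:op}
For every group $G$ acting on a field $F$, the additive map of $F*G$ with
\[
(ag)^*=g^{-1}\cdot a=g^{-1}(a)\,g^{-1}\qquad(a\in F,\ g\in G)
\]
is an anti-automorphism. Hence $F*G\cong (F*G)^{\mathrm{op}}$.
\end{lemma}

\begin{proof}
Here and below the dot denotes multiplication in $F*G$. We have $(ag)^{**}=(g^{-1}(a)\,g^{-1})^*=g\cdot g^{-1}(a)=ag$, so $*$ is bijective. Using $g^{-1}\cdot g(b)=b\,g^{-1}$ and the commutativity of $F$,
\[
\bigl((ag)(bh)\bigr)^*=\bigl(a\,g(b)\,gh\bigr)^*=h^{-1}\cdot g^{-1}\cdot g(b)\cdot a=h^{-1}\cdot b\cdot g^{-1}\cdot a=(bh)^*(ag)^*. \qedhere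
\]
\end{proof}

Thus right $R$-modules are the same as left $R$-modules, via $*$. Simple modules correspond to simple modules, injective modules to injective modules, and right ideals to left ideals, with generating sets going to generating sets.

From now on in this section, let $G$ be countably infinite and locally finite, acting \emph{faithfully} on $F$. Listing the elements of $G$, taking the subgroups generated by initial segments and omitting repetitions, we obtain finite subgroups
\[
1=G_0\subsetneq G_1\subsetneq G_2\subsetneq\cdots,\qquad G=\bigcup_n G_n .
\]
Put $K_n=F^{G_n}$ (the fixed field) and $R_n=F*G_n$, so that $R=\bigcup_n R_n$.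

\begin{proposition}\label{prop:levels}
The action of $R_n$ on $F$ gives an isomorphism $R_n\cong\operatorname{End}_{K_n}(F)\cong M_{|G_n|}(K_n)$.
\end{proposition}

\begin{proof}
Elements of $G_n$ fix $K_n$, so $R_n$ acts by $K_n$-linear maps. Dedekind's theorem says that distinct automorphisms of $F$ are linearly independent over $F$ as maps $F\to F$; since the action is faithful, $R_n\to\operatorname{End}_{K_n}(F)$ is injective. Artin's theorem says that $[F:K_n]=|G_n|$. So both sides have dimension $|G_n|^2$ over $K_n$, and the map, being $K_n$-linear, is bijective.
\end{proof}

In particular $R_n$ is simple and semisimple artinian: it is von Neumann regular, and each of its one-sided ideals is generated by one idempotent.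

\begin{proposition}\label{prop:general}
Let $G$ be a countably infinite locally finite group acting faithfully on a field $F$. Then $R=F*G$ is simple and von Neumann regular, is neither right nor left artinian, and all its one-sided ideals are countably generated.
\end{proposition}

\begin{proof}
\emph{Regular.} An element $a\in R$ lies in some $R_n$, and there is $x\in R_n$ with $axa=a$.

\emph{Simple.} Let $I$ be a nonzero ideal. Choose $0\ne a\in I$ and $n$ with $a\in R_n$. Then $I\cap R_n$ is a nonzero ideal of the simple ring $R_n$, so $1\in I$.

\emph{Not artinian.} By the Hopkins--Levitzki theorem, a right artinian ring has finite length as a right module over itself. But the diagonal matrix units of $R_n\cong M_{|G_n|}(K_n)$ are $|G_n|$ nonzero orthogonal idempotents $e_i$ of $R$ with sum $1$. So $R=\bigoplus_i e_iR$ has length at least $|G_n|$ for every $n$, and $|G_n|\to\infty$. The left-hand case is the same with $R=\bigoplus_i Re_i$.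

\emph{Countably generated.} A one-sided ideal $I$ is the union of the $I\cap R_n$, and $I\cap R_n$ is a finitely generated one-sided ideal of $R_n$.
\end{proof}

\begin{remark}
Faithfulness is needed for simplicity: if $g\ne1$ acts trivially on $F$, then the kernel of the action $R\to\operatorname{End}(F,+)$ is an ideal that contains $g-1\ne0$ but not $1$. If $G$ were finite and acted faithfully, then $F*G$ would be artinian by the proof of Proposition~\ref{prop:levels}. The necessity of countability and local finiteness is shown in Section~\ref{sec:groups}.
\end{remark}

So every faithful action of a countably infinite locally finite group gives a ring with all properties required in the question except, possibly, that all simple modules are isomorphic. By Lemma~\ref{lem:max}, what remains is a question about solving equations in $F$.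

\section{A missing infinite product}\label{sec:example}

We first look at one action for which the remaining property fails, and repair one failure. Let $k$ be a field, $F=k(x_1,y_1,x_2,y_2,\dots)$, and let $G$ be the direct sum of infinitely many groups of order $2$ with generators $\sigma_1,\sigma_2,\dots$, where $\sigma_n$ exchanges $x_n$ and $y_n$ and fixes all other variables and $k$. The action is faithful. Consider the system
\begin{equation}\label{eq:system}
\sigma_n(u)=\frac{y_n}{x_n}\,u\qquad (n=1,2,3,\dots).
\end{equation}
The first $N$ equations have the solution $p_N=x_1x_2\cdots x_N$. The whole system asks for the infinite product $x_1x_2x_3\cdots$ and has no nonzero solution in $F$: an element $u\in F$ involves only $x_i,y_i$ with $i\le N$ for some $N$, so $\sigma_{N+1}(u)=u$, while \eqref{eq:system} demands $\sigma_{N+1}(u)=(y_{N+1}/x_{N+1})u\neq u$ if $u\neq 0$.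

The corresponding left ideal $L=\sum_n R\,(\sigma_n-y_n/x_n)$ is nevertheless proper. For if $1=\sum_{n\le N}r_n(\sigma_n-y_n/x_n)$, then applying both sides to $p_N$ gives $p_N=0$, a contradiction. A maximal left ideal containing $L$ annihilates no nonzero element of $F$, so by Lemma~\ref{lem:max} not all simple left $R$-modules are isomorphic. Compactness is what fails: each finite part of \eqref{eq:system} has a nonzero solution, but the whole system has none.

The repair is to adjoin the missing product as a new variable. On $F(t)$ let $\sigma_n$ act as before on $F$ and by
\[
\sigma_n(t)=\frac{y_n}{x_n}\,t .
\]
This defines an action of $G$: we have $\sigma_n^2(t)=\frac{x_n}{y_n}\cdot\frac{y_n}{x_n}\,t=t$, and for $m\neq n$ both $\sigma_m\sigma_n(t)$ and $\sigma_n\sigma_m(t)$ equal $\frac{y_my_n}{x_mx_n}t$. Now $t$ is a nonzero solution of \eqref{eq:system}.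

Where did $F(t)$ come from? In the nonzero module $R/L$ the generator $\bar 1=1+L$ satisfies $\sigma_n\bar 1=(y_n/x_n)\bar1$, so $R/L$ is one-dimensional over $F$ with basis $\bar1$. The ring $F[t]$ is the polynomial ring in this basis vector $t=\bar 1$, with the $G$-action dictated by the module. This recipe works for every module, whatever its dimension, and is the content of Lemma~\ref{lem:embed} below. In particular it can be applied to one large module that takes care of all systems over $F$ simultaneously.

Even that does not finish the job. The coefficient field has grown together with the module, so the ring is a new one, and it has new left ideals to be dealt with. So the step has to be iterated.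

\section{Solving systems in a larger field}\label{sec:solve}

For statement (v) we want to solve inhomogeneous systems too, so the new field must contain a module $M$ in which the old field $F$ already sits. (A module $M$ not containing $F$ is covered by passing to $F\oplus M$.) The idea is to regard the elements of $M$ as polynomials of degree at most $1$, the elements of $F$ being the constants.

\begin{lemma}\label{lem:embed}
Let a group $G$ act on a field $F$, and let $M$ be a left $F*G$-module containing $F$, with its given action, as a submodule. There are a field $F'\supseteq F$ with a $G$-action extending that on $F$, and an injective $F*G$-linear map $M\to F'$ that is the identity on $F$. The field $F'$ can be chosen so that it is generated by the image of $M$.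
\end{lemma}

\begin{proof}
Choose an $F$-basis of $M$ of the form $\{1\}\cup\{t_i:i\in I\}$, where $1\in F\subseteq M$. Let $S=F[t_i:i\in I]$ be the polynomial ring in the $t_i$, and identify $M$ with the polynomials of degree at most $1$ in $S$. For $g\in G$ let $\hat g:S\to S$ be the ring endomorphism that equals $g$ on $F$ and sends the variable $t_i$ to $gt_i\in M\subseteq S$. For $m=a+\sum a_it_i\in M$ we get
\[
\hat g(m)=g(a)+\sum g(a_i)\,gt_i=gm ,
\]
because $F$ with its given action is a submodule of $M$. Hence $\hat g\hat h(t_i)=\hat g(ht_i)=g(ht_i)=(gh)t_i=\widehat{gh}(t_i)$, and $\hat g\hat h=\widehat{gh}$ on $F$ as well. So $\hat g\hat h=\widehat{gh}$, and $\hat1=\mathrm{id}$. Thus $G$ acts on $S$ by ring automorphisms, and therefore on the fraction field $F'$ of the domain $S$. The inclusion $M\subseteq S\subseteq F'$ is $F$-linear and $G$-equivariant, and $F'$ is generated by $M$ as a field.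
\end{proof}

Commutativity of the field matters here: it is what lets us use polynomial rings.

We now solve all systems at once. Let $A=F*G$, let $L$ be a left ideal of $A$, and prescribe values $\varphi(l)\in F$ for $l\in L$. The system
\[
l\,u=\varphi(l)\qquad(l\in L)
\]
can have a solution, in $F$ or in an extension, only if $\varphi:L\to F$ is $A$-linear. This consistency condition is also sufficient for a solution in an extension.

\begin{lemma}\label{lem:solve}
Let a group $G$ act on a field $F$ and let $A=F*G$. There is a field $F'\supseteq F$ with a $G$-action extending that on $F$, such that for every left ideal $L$ of $A$ and every $\varphi\in\operatorname{Hom}_A(L,F)$ there is $u\in F'$ with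
\[
l\,u=\varphi(l)\quad\text{for all } l\in L,\qquad\text{and}\qquad u\neq0\ \text{ if } L\ne A \text{ and } \varphi=0 .
\]
If $G$ is countable, all left ideals of $A$ are countably generated, and $\kappa$ is an infinite cardinal with $\kappa^{\aleph_0}=\kappa\ge|F|$, then one can choose $F'$ with $|F'|\le\kappa$.
\end{lemma}

\begin{proof}
We form the module presented by all these systems together, with one generator for each system. Let $p=(L_p,\varphi_p)$ range over all pairs as in the statement. In the left $A$-module
\[
P=F\oplus\bigoplus_p A e_p
\]
with $Ae_p$ free on $e_p$, let $N$ be the set of all elements
\[
\sum_p l_p e_p-\sum_p\varphi_p(l_p),\qquad l_p\in L_p,\ \text{almost all } l_p=0 .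
\]
It is a submodule because the $\varphi_p$ are $A$-linear. In an element of $N$ the $e_p$-coordinate lies in $L_p$, and the $F$-coordinate is determined by the others. Therefore $N\cap F=0$, and $e_p\notin N$ whenever $L_p\neq A$. Put $M=P/N$ and let $u_p\in M$ be the image of $e_p$. Then $F\subseteq M$, $l\,u_p=\varphi_p(l)$ for $l\in L_p$, and $u_p\neq0$ if $L_p\ne A$. Let $F'$ be the field given by Lemma~\ref{lem:embed}, generated by the image of $M$. The image of $u_p$ in $F'$ is the required $u$ for the pair $p$.

For the last statement, $|A|\le\kappa$. A left ideal is determined by a countable generating set, and $\varphi$ by its values on that set, so there are at most $\kappa^{\aleph_0}\cdot\kappa^{\aleph_0}=\kappa$ pairs $p$. Hence $|M|\le|P|\le\kappa$, and the field $F'$ generated by $M$ has at most $\kappa$ elements.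
\end{proof}

\section{The construction}\label{sec:construct}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Starting with $F_0$, define fields $F_\alpha$ with $G$-action for $\alpha\le\omega_1$: let $F_{\alpha+1}$ be the field $F'$ that Lemma~\ref{lem:solve} gives for $F_\alpha$, and take unions at limit ordinals. Put $F=F_{\omega_1}$, $R=F*G$ and $A_\alpha=F_\alpha*G\subseteq R$. The group $G$ acts faithfully on every $F_\alpha$, since it does so on $F_0$. So Proposition~\ref{prop:general} applies to $R$ and to all $A_\alpha$; this gives (i)--(iii).

The reason for $\omega_1$ steps is this: \emph{every countable subset of $F$ lies in $F_\alpha$ for some $\alpha<\omega_1$}, because a countable set of countable ordinals has a countable supremum. (After $\omega$ steps this would fail in general: a countable system may involve elements of infinitely many stages.) We claim: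
\begin{equation}\label{eq:claim}
\begin{minipage}{0.82\textwidth}
for every left ideal $L$ of $R$ and every $\varphi\in\operatorname{Hom}_R(L,F)$ there is $u\in F$ with $lu=\varphi(l)$ for all $l\in L$; and if $L\ne R$ and $\varphi=0$, then $u$ can be chosen nonzero.
\end{minipage}
\end{equation}
By (iii) we have $L=\sum_{i<\omega}Rl_i$. Choose $\alpha<\omega_1$ such that $F_\alpha$ contains all coefficients of all $l_i$ and all the elements $\varphi(l_i)$. Let $L'=\sum_iA_\alpha l_i$, a left ideal of $A_\alpha$ contained in $L$. For $r_i\in A_\alpha$, almost all zero, $\varphi(\sum r_il_i)=\sum r_i\varphi(l_i)\in F_\alpha$, so $\varphi$ restricts to an $A_\alpha$-linear map $L'\to F_\alpha$. If $L\neq R$, then $1\notin L'$, so $L'\neq A_\alpha$. By Lemma~\ref{lem:solve}, applied to $L'$ and this restriction, there is $u\in F_{\alpha+1}\subseteq F$ with $l_iu=\varphi(l_i)$ for all $i$, and with $u\ne0$ if $L\neq R$ and $\varphi=0$. The maps $l\mapsto lu$ and $\varphi$ on $L$ are $R$-linear and agree on the generators $l_i$, so they are equal. This proves \eqref{eq:claim}.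

\emph{Proof of \textup{(iv)}.} Let $L$ be a maximal left ideal. By \eqref{eq:claim} with $\varphi=0$ there is $0\neq u\in F$ with $Lu=0$. By Lemma~\ref{lem:max} all simple left $R$-modules are isomorphic, namely to $F$. By Lemma~\ref{lem:op} all simple right $R$-modules are isomorphic.

\emph{Proof of \textup{(v)}.} By \eqref{eq:claim}, every $R$-linear map $\varphi:L\to F$ from a left ideal extends to the $R$-linear map $R\to F$, $r\mapsto ru$. By Baer's criterion ${}_RF$ is injective. The right-hand statement follows from Lemma~\ref{lem:op}.

\emph{Cardinality.} The field $F_0$ is infinite, since an infinite group acts faithfully on it. So $\kappa=|F_0|^{\aleph_0}$ satisfies $\kappa^{\aleph_0}=\kappa\ge2^{\aleph_0}\ge\aleph_1$. We show that the fields can be chosen with $|F_\alpha|\le\kappa$, by induction on $\alpha$. If $|F_\alpha|\le\kappa$, then Lemma~\ref{lem:solve} allows us to choose $F_{\alpha+1}$ with $|F_{\alpha+1}|\le\kappa$, since $G$ is countable and all left ideals of $A_\alpha$ are countably generated. At limit ordinals, including $\omega_1$, we take a union of at most $\aleph_1\le\kappa$ fields of cardinality at most $\kappa$. Hence $|F|\le\kappa$.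
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:card}]
That no smaller cardinality is possible is the known result quoted in the introduction \cite{NALG}. For existence, let $\kappa=\kappa^{\aleph_0}\ge2^{\aleph_0}$, let $k$ be a field of the given characteristic with $|k|=\kappa$ (for example a rational function field in $\kappa$ variables over a prime field), let $G$ be any countably infinite locally finite group, and apply Theorem~\ref{thm:main} to $F_0=k(x_g:g\in G)$. Then $\kappa=|F_0|\le|F|\le\kappa^{\aleph_0}=\kappa$, so $|F*G|=\kappa$. The cardinal $\kappa=2^{\aleph_0}$ is admissible.
\end{proof}

\section{Which fields work}\label{sec:criterion}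

Let $G=\bigcup_nG_n$ be a countably infinite locally finite group with a chain of subgroups as in Section~\ref{sec:skew}, acting faithfully on a field $F$. When are all simple modules of $R=F*G$ isomorphic? Lemma~\ref{lem:max} answers in terms of the maximal left ideals of $R$. These can be described level by level: by Proposition~\ref{prop:levels} a left ideal of $R_n\cong\operatorname{End}_{K_n}(F)$ is the annihilator of a $K_n$-subspace of $F$. The result is a completeness property of $F$ with respect to the chain of fixed fields $K_n$.

\begin{theorem}\label{thm:criterion}
Let $G=\bigcup_n G_n$ act faithfully on $F$ as above, let $K_n=F^{G_n}$ and $R=F*G$. The following are equivalent: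
\begin{enumerate}
\item[(a)] all simple right $R$-modules are isomorphic;
\item[(a$'$)] all simple left $R$-modules are isomorphic;
\item[(b)] every maximal left ideal of $R$ has the form $\operatorname{ann}_R(u)$ with $0\neq u\in F$;
\item[(c)] every decreasing sequence $W_0\supseteq W_1\supseteq\cdots$, with $W_n$ a nonzero $K_n$-subspace of $F$, satisfies $\bigcap_nW_n\neq0$.
\end{enumerate}
If these conditions hold, then $|F|\ge2^{\aleph_0}$.
\end{theorem}

In the example of Section~\ref{sec:example}, with $G_n=\langle\sigma_1,\dots,\sigma_n\rangle$, condition (c) fails for $W_n=x_1\cdots x_nK_n$. The sequence decreases because $x_{n+1}\in K_n$ and $K_{n+1}\subseteq K_n$. Any $u\in\bigcap_nW_n$ satisfies \eqref{eq:system}, since $u/(x_1\cdots x_n)$ is fixed by $\sigma_n$ for every $n\ge1$; hence $u=0$.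

\begin{proof}
(a)$\Leftrightarrow$(a$'$) is Lemma~\ref{lem:op}, and (a$'$)$\Leftrightarrow$(b) is Lemma~\ref{lem:max}.

(b)$\Rightarrow$(c): Given $(W_n)$, let $L_n=\{r\in R_n: rW_n=0\}$, a left ideal of $R_n$. As $W_{n+1}\subseteq W_n$, we have $L_n\subseteq L_{n+1}$, so $L=\bigcup_nL_n$ is a left ideal of $R$. It is proper because $W_n\ne0$ for all $n$. By (b), applied to a maximal left ideal containing $L$, there is $0\neq u\in F$ with $Lu=0$. If $u\notin W_n$ for some $n$, then some $K_n$-linear endomorphism of $F$ kills $W_n$ but not $u$; by Proposition~\ref{prop:levels} it is given by an element of $R_n$, hence of $L_n$, contradicting $Lu=0$. So $u\in\bigcap_nW_n$.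

(c)$\Rightarrow$(b): Let $L$ be a maximal left ideal and $L_n=L\cap R_n=R_ne_n$ with $e_n=e_n^2\neq1$. Put
\[
W_n=\{w\in F:L_nw=0\}=\{w\in F: e_nw=0\}=(1-e_n)F .
\]
This is a $K_n$-subspace, since $R_n$ acts $K_n$-linearly, and it is nonzero, since $1-e_n\neq0$ and $R_n$ acts faithfully. As $L_n\subseteq L_{n+1}$, the $W_n$ decrease. By (c) there is $0\ne u\in\bigcap_nW_n$. Then $Lu=0$, and $L=\operatorname{ann}_R(u)$ by Lemma~\ref{lem:max}.

\emph{Cardinality.} Assume (c). We build a binary tree of subspaces such that different branches have disjoint sets of nonzero common elements. By Artin's theorem $[K_n:K_{n+1}]=|G_{n+1}|/|G_n|\ge2$; choose $b_n\in K_n\setminus K_{n+1}$. For finite $0$-$1$ sequences define $w_\emptyset=1$ and, for $s$ of length $n$,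
\[
w_{s0}=w_s,\qquad w_{s1}=w_sb_n .
\]
All $w_s$ are nonzero. Since $b_n\in K_n$ and $K_{n+1}\subseteq K_n$, we have $w_{si}K_{n+1}\subseteq w_sK_n$ for $i=0,1$. Moreover $w_{s0}K_{n+1}\cap w_{s1}K_{n+1}=w_s(K_{n+1}\cap b_nK_{n+1})=0$, because $b_n\notin K_{n+1}$. For an infinite sequence $\sigma\in\{0,1\}^\omega$ with initial segments $\sigma|n$ of length $n$, condition (c) applied to $W_n=w_{\sigma|n}K_n$ yields $0\neq u_\sigma\in\bigcap_nw_{\sigma|n}K_n$. If $\sigma\neq\tau$ first differ after the common initial segment $s$ of length $n$, then one of $u_\sigma$, $u_\tau$ lies in $w_{s0}K_{n+1}$ and the other in $w_{s1}K_{n+1}$. Both are nonzero, and these subspaces meet in $0$. So $u_\sigma\neq u_\tau$, and $|F|\ge2^{\aleph_0}$.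
\end{proof}

\section{Which groups occur}\label{sec:groups}

The hypotheses on $G$ in Theorem~\ref{thm:main} cannot be weakened.

\begin{theorem}\label{thm:groups}
For a group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is a field $F$ with a faithful $G$-action such that $F*G$ is a simple von Neumann regular ring with properties \textup{(1)}, \textup{(2)}, \textup{(3)};
\item[(ii)] $G$ is countably infinite and locally finite.
\end{enumerate}
If \textup{(ii)} holds, then every field with a faithful $G$-action embeds $G$-equivariantly in such a field $F$.
\end{theorem}

\begin{proof}
The implication (ii)$\Rightarrow$(i) and the last statement are Theorem~\ref{thm:main}, together with the existence of a faithful action. Assume (i) and let $R=F*G$.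

\emph{$G$ is infinite.} If $G$ is finite, then $R\cong M_{|G|}(F^G)$ by the proof of Proposition~\ref{prop:levels}, so $R$ is artinian, contrary to (1).

For the other two claims we use the left ideal $\operatorname{ann}_R(1_F)$, which contains $g-1$ for every $g\in G$ but does not contain $1$.

\emph{$G$ is locally finite.} Let $H=\langle h_1,\dots,h_r\rangle\le G$ and $I=\sum_iR(h_i-1)\subseteq\operatorname{ann}_R(1_F)$. In a von Neumann regular ring every finitely generated left ideal is generated by an idempotent, so $I=Re$ with $e=e^2$, and $e\neq1$ because $I$ is proper. Then $x=1-e$ is nonzero and $Ix=0$. Hence $h_ix=x$ for all $i$, and so $hx=x$ for all $h\in H$. Since $h\sum a_gg=\sum h(a_g)\,hg$, left multiplication by $H$ permutes the finite nonempty set of those $g\in G$ that occur in $x$ with nonzero coefficient. Left multiplication on $G$ is free, so $H$ is finite.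

\emph{$G$ is countable.} By (2) and Lemma~\ref{lem:op}, which holds for every group, all left ideals of $R$ are countably generated. Let $\operatorname{ann}_R(1_F)=\sum_{i<\omega}Rl_i$. The group elements occurring in the $l_i$ generate a countable subgroup $H$, and $l_i\in F*H$ for all $i$. Suppose there is $g\in G\setminus H$. Then
\[
g-1=\sum_ir_il_i
\]
for some $r_i\in R$, almost all zero. Let $T$ be a set of representatives of the cosets $tH$ in $G$ with $1\in T$. Then $R=\bigoplus_{t\in T}t(F*H)$, where $t(F*H)$ is the $F$-span of $tH$. Write $r_i=\sum_t t\,r_{i,t}$ with $r_{i,t}\in F*H$. Since $t\,r_{i,t}l_i\in t(F*H)$, we may compare components at $t=1$. On the left-hand side $g$ lies in another coset, so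
\[
-1=\sum_ir_{i,1}l_i\in\operatorname{ann}_R(1_F),
\]
a contradiction. Hence $G=H$ is countable.
\end{proof}

The proof of (i)$\Rightarrow$(ii) shows what each property contributes: (1) forces $G$ to be infinite, regularity forces local finiteness, and (2) forces countability. Simplicity and property (3) are not used.

\begin{thebibliography}{9}
\bibitem{NALG} \emph{Algebra and Infinite Combinatorics}, \url{https://math.cuni.cz/dl/trlifaj/NALG031padova.pdf}.
\end{thebibliography}

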